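\title{A $\Pi^1_1$-DNC function that hyperarithmetically computes no $\Pi^1_1$-Martin-L\"of random real}

\begin{abstract}
A function $f$ is $\Pi^1_1$-DNC if $f(e)\neq\Phi_e(e)$ whenever the $e$-th $\Pi^1_1$ partial function $\Phi_e$ is defined at $e$. Yu asked whether every such function hyperarithmetically computes a $\Pi^1_1$-Martin-L\"of random real. We show that the answer is no. There is a computably bounded $\Pi^1_1$-DNC function $f$ such that the initial segments of every real hyperarithmetic in $f$ are caught by a hyperarithmetic sequence of small finite sets, every function hyperarithmetic in $f$ is bounded by a hyperarithmetic function, and $\omega_1^f=\omega_1^{CK}$. The function $f$ is generic for a forcing with widely branching hyperarithmetic trees and $\Pi^1_1$ sets of forbidden nodes. In contrast, every $\{0,1\}$-valued $\Pi^1_1$-DNC function Turing computes a $\Pi^1_1$-Martin-L\"of random real.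
\end{abstract}

\section{The question and the answer}\label{sec:intro}

We write $\omega$ for the set of natural numbers. For strings, $|\tau|$ is the length of $\tau$, $\sigma\subseteq\tau$ means that $\sigma$ is an initial segment of $\tau$ (possibly equal to $\tau$), $\tau^\frown a$ is $\tau$ followed by the number $a$, and $f\restriction n$ is the initial segment of $f$ of length $n$. For a binary string $y$, the cylinder $[y]$ is the set of reals $Y\in2^\omega$ extending $y$, and $\lambda$ is the uniform measure on $2^\omega$, so that $\lambda([y])=2^{-|y|}$. The classes $\Pi^1_1$ and $\Delta^1_1$ are always the lightface ones; they are recalled in Section~\ref{sec:background}. \emph{Hyperarithmetic} means $\Delta^1_1$.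

Fix a uniform enumeration $(\Phi_e)_{e\in\omega}$ of the $\Pi^1_1$ partial functions from $\omega$ to $\omega$: the $\Phi_e$ are exactly the partial functions with $\Pi^1_1$ graph, and the relation $\Phi_e(x)=y$ is $\Pi^1_1$ in $(e,x,y)$. This is the higher analogue of the standard enumeration of the partial computable functions, and like that enumeration it is taken to have the \emph{s-m-n property}: for every partial function $\Psi$ of two variables with $\Pi^1_1$ graph there is a computable $g$ with $\Phi_{g(a)}(x)\simeq\Psi(a,x)$ for all $a,x$. (The s-m-n property is used only in the proof of Theorem~\ref{thm:binary}.)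

\begin{definition}\label{def:basic}
\begin{itemize}
\item[(a)] A function $f:\omega\to\omega$ is \emph{$\Pi^1_1$-DNC} (one also says $\Pi^1_1$-DNR) if $f(e)\neq\Phi_e(e)$ for every $e$ such that $\Phi_e(e)$ is defined.
\item[(b)] A \emph{$\Pi^1_1$-Martin-L\"of test} is a sequence $(\mathcal U_n)_{n\in\omega}$ of open subsets of $2^\omega$, generated by uniformly $\Pi^1_1$ sets of strings, with $\lambda(\mathcal U_n)\le2^{-n}$ for all $n$. A real $Y$ is \emph{$\Pi^1_1$-Martin-L\"of random}, or \emph{$\Pi^1_1$-ML random}, if $Y\notin\bigcap_n\mathcal U_n$ for every such test.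
\item[(c)] $Y\le_hf$, in words $f$ \emph{hyperarithmetically computes} $Y$, means that $Y$ is $\Delta^1_1(f)$.
\end{itemize}
\end{definition}

The following question of Yu appears in \cite{survey}.

\medskip
\noindent\textbf{Question} (Yu)\textbf{.} \emph{Does every $\Pi^1_1$-DNC function hyperarithmetically compute a $\Pi^1_1$-ML random real?}
\medskip

Both notions say that an object escapes $\Pi^1_1$ prediction. A $\Pi^1_1$-DNC function avoids one guess at each argument; a random real avoids all the null sets described by tests. No hyperarithmetic object has either property: a hyperarithmetic function $h$ is some $\Phi_e$, so that $h(e)=\Phi_e(e)$, and a hyperarithmetic real $Y$ is caught by the test $\mathcal U_n=[Y\restriction n]$. Randomness is the stronger of the two properties in the following sense.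

\begin{proposition}\label{prop:randomDNC}
Every $\Pi^1_1$-ML random real Turing computes a $\Pi^1_1$-DNC function.
\end{proposition}

\begin{proof}
Let $y\mapsto\#y$ be a computable bijection from binary strings to numbers, and let $\mathcal U_n$ be generated by the strings $y$ with $|y|>n$ and $\Phi_{|y|}(|y|)=\#y$. These sets of strings are uniformly $\Pi^1_1$ and contain at most one string of each length, so $\lambda(\mathcal U_n)\le\sum_{e>n}2^{-e}=2^{-n}$. If $Y$ is random, then $Y\notin\mathcal U_n$ for some $n$, so $\#(Y\restriction e)\neq\Phi_e(e)$ for all $e>n$. Changing finitely many values of $e\mapsto\#(Y\restriction e)$ gives a $\Pi^1_1$-DNC function computable in $Y$.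
\end{proof}

The question asks for the converse, with the generous reducibility $\le_h$. The simplest cases suggest a positive answer. First, it is positive for functions with the smallest possible range.

\begin{theorem}\label{thm:binary}
Every $\{0,1\}$-valued $\Pi^1_1$-DNC function Turing computes a $\Pi^1_1$-ML random real.
\end{theorem}

Second, it is positive for every $f$ with $\omega_1^f>\omega_1^{CK}$. Such an $f$ hyperarithmetically computes Kleene's $\mathcal O$ (fact (F5) below), and $\mathcal O$ computes the $\{0,1\}$-valued $\Pi^1_1$-DNC function that takes the value $1$ at $e$ if $\Phi_e(e)=0$ and the value $0$ otherwise. Third, neither measure nor category yields a counterexample among the functions below a computable bound $b$. If $b(n)=2^{a(n)}$ with $a(n)\ge1$, then writing each $f(n)$ with $a(n)$ binary digits and concatenating is a computable bijection onto $2^\omega$ that carries the uniform product measure to $\lambda$; there are countably many tests, so almost every $f$ below $b$ computes a random real. And for $b\ge2$ the $\Pi^1_1$-DNC functions below $b$ are nowhere dense: infinitely many $\Phi_e$ are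 total and $\{0,1\}$-valued, and a string of length at most $e$ extends to one with value $\Phi_e(e)$ at $e$.

On the other side, when $b(n)$ is huge, avoiding one value out of $b(n)$ is a weak commitment, and one has great freedom in choosing $f(n)$. This freedom suffices to defeat all hyperarithmetic reductions.

\begin{theorem}\label{thm:main}
Let $u:\omega\to\omega$ be computable and nondecreasing with $u(x)\ge x$ for all $x$ (for instance $u(x)=x$). There are a computable function $b$ and a function $f$ such that:
\begin{itemize}
\item[(1)] $f$ is $\Pi^1_1$-DNC and $f(n)<b(n)$ for all $n$.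
\item[(2)] For every $Y\in2^\omega$ with $Y\le_hf$ there are hyperarithmetic sequences $(m_n)_n$ and $(D_n)_n$ such that $D_n\subseteq\{0,1\}^{m_n}$, $m_n\ge u(|D_n|)+n$ and $Y\restriction m_n\in D_n$ for all $n$.
\item[(3)] Every $g\in\omega^\omega$ with $g\le_hf$ is bounded pointwise by a hyperarithmetic function, and $\omega_1^f=\omega_1^{CK}$.
\end{itemize}
\end{theorem}

Part (2) says that long initial segments of $Y$ can be guessed hyperarithmetically with few guesses; the function $u$ prescribes how few.

\begin{corollary}\label{cor:answer}
There is a computably bounded $\Pi^1_1$-DNC function that hyperarithmetically computes no $\Pi^1_1$-ML random real. Yu's question has a negative answer.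
\end{corollary}

\begin{proof}
Let $f$ be as in Theorem~\ref{thm:main}, let $Y\le_hf$, and put $\mathcal U_n=\bigcup_{y\in D_n}[y]$ with $D_n$ as in (2). Since $m_n\ge u(|D_n|)+n\ge|D_n|+n$ and $x2^{-x}\le1$,
\[\lambda(\mathcal U_n)=|D_n|\,2^{-m_n}\le|D_n|\,2^{-|D_n|}\,2^{-n}\le2^{-n}.\]
The sets $D_n$ are uniformly $\Delta^1_1$, so $(\mathcal U_n)_n$ is a $\Pi^1_1$-Martin-L\"of test, and $Y\in\bigcap_n\mathcal U_n$.
\end{proof}

\begin{remark}
The set $\bigcap_n\mathcal U_n$ in this proof is closed, has a hyperarithmetic code, and has Hausdorff dimension $0$. Indeed, it is covered by $|D_n|$ cylinders of diameter $2^{-m_n}$, and for $s>0$ we have $|D_n|2^{-sm_n}\le|D_n|2^{-s|D_n|}2^{-sn}\to0$, because $x2^{-sx}$ is bounded.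
\end{remark}

By Theorem~\ref{thm:binary}, the computable bound $b$ cannot be improved to $b=2$. We prove Theorem~\ref{thm:binary} in Section~\ref{sec:binary}. Section~\ref{sec:warmup} shows the counting argument behind Theorem~\ref{thm:main} for a single total Turing functional, and Sections~\ref{sec:conditions}--\ref{sec:proof} give the proof.

\section{Background from hyperarithmetic theory}\label{sec:background}

The facts of this section are standard; see \cite{Sacks,Mos}. A relation on functions and numbers is $\Pi^1_1$ if it has a definition $\forall g\in\omega^\omega\,\psi$ with $\psi$ arithmetical. It is $\Sigma^1_1$ if its complement is $\Pi^1_1$, and $\Delta^1_1$ if it is both. Allowing a fixed $f$ to occur in $\psi$ gives $\Pi^1_1(f)$, $\Sigma^1_1(f)$, $\Delta^1_1(f)$. The class $\Pi^1_1$ is countable and closed under $\wedge$, $\vee$, both number quantifiers and universal function quantifiers. Functions, trees and sequences of such are identified with subsets of $\omega$ in the usual way, and HYP denotes the class of hyperarithmetic ones. The relation $\le_h$ is transitive and contains $\le_T$. Hyperarithmetic parameters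 add nothing: if $h\in\mathrm{HYP}$ and $Q$ is $\Pi^1_1$, then $Q(h,n)$ is equivalent to $\forall x\,(x=h\to Q(x,n))$, and ``$x=h$'' is $\Delta^1_1$. In particular everything arithmetical in hyperarithmetic data is hyperarithmetic.

The ordinal $\omega_1^{CK}$ is the least ordinal that is not the order type of a computable well-ordering, and $\omega_1^f\ge\omega_1^{CK}$ is its relativization to $f$. Let $\mathbf L=L_{\omega_1^{CK}}$ be the corresponding level of the constructible hierarchy and $<_L$ its canonical well-ordering. A formula of set theory is $\Delta_0$ if all its quantifiers are bounded, and $\Sigma_1$ if it has the form $\exists z\,\theta$ with $\theta$ a $\Delta_0$ formula. An arithmetical statement about hyperarithmetic objects is $\Delta_0$ over $\mathbf L$, its quantifiers being bounded by $\omega$.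

\begin{itemize}
\item[(F1)] $\mathbf L$ is admissible: it satisfies $\Delta_0$-separation and $\Delta_0$-collection. Consequently the $\Sigma_1$ relations on $\mathbf L$ are closed under bounded universal quantifiers, and \emph{$\Sigma_1$-replacement} holds: if $F$ has a $\Sigma_1$ graph and is defined on all of $a\in\mathbf L$, then $F\restriction a\in\mathbf L$. A subset of $\omega$ is in HYP if and only if it is in $\mathbf L$, and it is $\Pi^1_1$ if and only if it is $\Sigma_1$ over $\mathbf L$, hyperarithmetic parameters being allowed. A $\Pi^1_1$ predicate restricted to hyperarithmetic arguments is $\Sigma_1$ over $\mathbf L$, because a hyperarithmetic tree is well-founded if and only if it has a rank function in $\mathbf L$.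
\item[(F2)] If $Q(x,n)$ is $\Pi^1_1$, possibly with hyperarithmetic parameters, then the set $\{n:\exists x\in\mathrm{HYP}\ Q(x,n)\}$ is $\Pi^1_1$.
\item[(F3)] If $\mathcal X\subseteq\omega^\omega$ is $\Pi^1_1$, there is a computable relation $R$ such that, for every $f$, the set $R^f=\{s\in\omega^{<\omega}:R(f\restriction|s|,s)\}$ is a tree, and $f\in\mathcal X$ if and only if $R^f$ has no infinite path.
\item[(F4)] Let $(Q_e)_e$ list the $\Pi^1_1$ subsets of $\omega^\omega\times\omega\times\omega$, and let $Q_e^f=\{(k,a):(f,k,a)\in Q_e\}$. If $g\in\omega^\omega$ and $g\le_hf$, then the graph of $g$ is $Q_e^f$ for some $e$. This applies in particular to $g=Y\in2^\omega$.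
\item[(F5)] Every $\Pi^1_1$ subset of $\omega$ is computable in Kleene's $\mathcal O$. If $\omega_1^f>\omega_1^{CK}$, then $\mathcal O\le_hf$ (Spector's theorem).
\item[(F6)] (Number uniformization.) If $P\subseteq\omega\times\omega$ is $\Pi^1_1$, there is a $\Pi^1_1$ partial function $\psi$ with graph contained in $P$ and domain $\{x:\exists y\,P(x,y)\}$.
\end{itemize}

By (F1), a $\Pi^1_1$ set behaves like a computably enumerable set: if $n$ belongs to it, a search through $\mathbf L$ finds a witness, while non-membership need never be witnessed. The next lemma says that a construction in $\omega$ rounds, each of which is such a search and succeeds, has a hyperarithmetic result.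

\begin{lemma}[Recursion with choices]\label{lem:dc}
Let $\Theta(n,s,s')$ be $\Sigma_1$ over $\mathbf L$, with parameters in $\mathbf L$, and let $s_0\in\mathbf L$. Suppose that whenever $s_1,\dots,s_n\in\mathbf L$ satisfy $\Theta(k,s_k,s_{k+1})$ for all $k<n$, there is $s'\in\mathbf L$ with $\Theta(n,s_n,s')$. Then there is a sequence $(s_n)_n\in\mathbf L$ beginning with $s_0$ such that $\Theta(n,s_n,s_{n+1})$ for all $n$.
\end{lemma}

\begin{proof}
Write $\Theta$ as $\exists z\,\theta(n,s,s',z)$ with $\theta$ a $\Delta_0$ formula, and let $F(n,s)$ be the first component of the $<_L$-least pair $(s',z)\in\mathbf L$ satisfying $\theta(n,s,s',z)$, if there is one. The function $x\mapsto\{y:y<_Lx\}$ is $\Sigma_1$-definable over $\mathbf L$. Hence $F$ has a $\Sigma_1$ graph: $F(n,s)=s'$ holds if and only if there are $z$ and $I$ such that $\theta(n,s,s',z)$, $I=\{y:y<_L(s',z)\}$, and no pair $(t,x)\in I$ satisfies $\theta(n,s,t,x)$. Put $s_{n+1}=F(n,s_n)$; by hypothesis this is defined for every $n$. The map $n\mapsto(s_0,\dots,s_n)$ has a $\Sigma_1$ graph, since ``$t_0=s_0$ and $t_{k+1}=F(k,t_k)$ for all $k<n$'' is a bounded conjunction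 of $\Sigma_1$ statements. By $\Sigma_1$-replacement this map is in $\mathbf L$, and so is $(s_n)_n$.
\end{proof}

\section{Two values: a random real from a DNC function}\label{sec:binary}

The idea is to walk down the binary tree while staying outside an open set that contains all nonrandom reals. At each node at most one child is dangerous, a $\Pi^1_1$ partial function names that child when there is one, and the DNC function avoids the name.

\begin{proof}[Proof of Theorem~\ref{thm:binary}]
By Hjorth and Nies \cite{HN} there is a universal $\Pi^1_1$-Martin-L\"of test $(\mathcal V_n)_n$, that is, a test whose intersection contains every real that is not $\Pi^1_1$-ML random. So every real outside $\mathcal V_1$ is $\Pi^1_1$-ML random, and $\lambda(\mathcal V_1)\le1/2$.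

By compactness, $[\sigma]\subseteq\mathcal V_1$ holds if and only if $[\sigma]$ is covered by the cylinders of finitely many generating strings of $\mathcal V_1$. Hence the relation $P=\{(\sigma,i):i<2,\ [\sigma^\frown i]\subseteq\mathcal V_1\}$ is $\Pi^1_1$. Let $\psi$ uniformize $P$ as in (F6). The partial function $\Psi(\sigma,x)\simeq\psi(\sigma)$ has a $\Pi^1_1$ graph, so the s-m-n property gives a computable $g$ with $\Phi_{g(\sigma)}(x)\simeq\psi(\sigma)$ for all $\sigma,x$.

Let $f$ be a $\{0,1\}$-valued $\Pi^1_1$-DNC function. Put $\sigma_0=\emptyset$, $\sigma_{n+1}=\sigma_n{}^\frown f(g(\sigma_n))$ and $Y=\bigcup_n\sigma_n$, so $Y\le_Tf$. We show $[\sigma_n]\not\subseteq\mathcal V_1$ by induction. For $n=0$ this holds because $\lambda(\mathcal V_1)<1$. If $[\sigma_n]\not\subseteq\mathcal V_1$, then $[\sigma_n{}^\frown i]\subseteq\mathcal V_1$ for at most one $i$. If there is no such $i$, there is nothing to prove. If there is one, then $\psi(\sigma_n)=i$, so $\Phi_{g(\sigma_n)}(g(\sigma_n))=i$ and $f(g(\sigma_n))=1-i$, whence $[\sigma_{n+1}]\not\subseteq\mathcal V_1$. Since $\mathcal V_1$ is open and contains no $[\sigma_n]$,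 it does not contain $Y$. So $Y$ is $\Pi^1_1$-ML random.
\end{proof}

With two values, excluding one determines the other, so $f$ has no choice but to give the information away. We now turn to bounds so large that many allowed values carry the same information.

\section{Many values: one total functional}\label{sec:warmup}

Fix $u$ as in Theorem~\ref{thm:main} for the rest of the paper, and define recursively
\begin{equation}\label{eq:params}
N_0=1,\qquad A_k=2^{u(N_k)+k},\qquad b(k)=(3A_k)^{k+1},\qquad N_{k+1}=N_k\,b(k).
\end{equation}
These sequences are computable, and $A_k$ is nondecreasing because $N_k$ and $u$ are. Let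
\[\mathcal T=\{\tau\in\omega^{<\omega}:\tau(i)<b(i)\text{ for all }i<|\tau|\}.\]
For a tree $T$, $[T]$ is the set of its infinite paths; the function $f$ will be an element of $[\mathcal T]$. The tree $\mathcal T$ has $N_k$ nodes of length $k$. If each of them contributes one guess to a set $D$, then $|D|\le N_k$, and part (2) of the theorem asks for guesses of length about $u(N_k)+k$. The number of binary strings of that length is $A_k$. The point of \eqref{eq:params} is that $A_k$ depends only on $b(0),\dots,b(k-1)$, so the branching from level $k$ on can be chosen much larger than $A_k$.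

Take $u(x)=x$, so that $A_0=2$ and $b(0)=6$, and consider a functional whose first output bit depends only on $f(0)$. Three of the six values of $f(0)$ give the same bit $y$. If we promise to choose $f(0)$ among these three, then the output begins with $y$, and $D_0=\{y\}$, $m_0=1$ satisfy $m_0\ge u(|D_0|)+0$. At most one of the three values equals $\Phi_0(0)$, so $f$ can still be DNC at $0$, although we have learned nothing about $\Phi_0(0)$. Repeating this on a sequence of levels handles a total Turing functional.

\begin{proposition}\label{prop:warmup}
Let $\Gamma$ be a Turing functional with $\Gamma^f\in2^\omega$ for all $f\in[\mathcal T]$. There are a computable tree $T\subseteq\mathcal T$ in which every node has at least two children, and computable sequences $(m_n)$, $(D_n)$ with $D_n\subseteq\{0,1\}^{m_n}$ and $m_n\ge u(|D_n|)+n$, such that $\Gamma^f\restriction m_n\in D_n$ for all $f\in[T]$ and all $n$. Some $f\in[T]$ is $\Pi^1_1$-DNC.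
\end{proposition}

\begin{proof}
Let $l_0=0$. Given $l_n$, put $m_n=u(N_{l_n})+l_n$. Since $[\mathcal T]$ is compact and $\Gamma$ is total on it, there is $l_{n+1}>l_n$ such that every $\tau\in\mathcal T$ of length $l_{n+1}$, used as an oracle, computes the first $m_n$ output bits in $l_{n+1}$ steps; a computable search finds it. Color the nodes $\tau\in\mathcal T$ with $l_n\le|\tau|\le l_{n+1}$ by strings $\chi_n(\tau)\in\{0,1\}^{m_n}$, working downward. If $|\tau|=l_{n+1}$, let $\chi_n(\tau)$ be the first $m_n$ output bits. If $|\tau|=k<l_{n+1}$, let $\chi_n(\tau)$ be the least string that is the color of at least two children of $\tau$. Such a string exists because there are $2^{m_n}=A_{l_n}\le A_k$ colors and $b(k)>A_k$ children.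

Let $T$ consist of the $\rho\in\mathcal T$ such that $\chi_n(\rho\restriction(k+1))=\chi_n(\rho\restriction k)$ whenever $k<|\rho|$ and $l_n\le k<l_{n+1}$. Every node of $T$ has at least two children in $T$. Let $D_n=\{\chi_n(\tau):\tau\in\mathcal T,\ |\tau|=l_n\}$. Then $|D_n|\le N_{l_n}$ and $l_n\ge n$, so $m_n\ge u(|D_n|)+n$. For $f\in[T]$ the color $\chi_n$ is constant along $f$ from level $l_n$ to level $l_{n+1}$, so $\Gamma^f\restriction m_n=\chi_n(f\restriction l_{n+1})=\chi_n(f\restriction l_n)\in D_n$. To obtain a $\Pi^1_1$-DNC path, choose at each node $\tau$ a child $\tau^\frown a\in T$ with $a\neq\Phi_{|\tau|}(|\tau|)$.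
\end{proof}

So above each node of level $l_n$ we pass to a subtree on which $m_n$ output bits are constant; this divides the branching by at most $A_{l_n}$, and the number of possible outputs drops from $2^{m_n}$ to $N_{l_n}$. The proof of Theorem~\ref{thm:main}(2) is the same count. But the proposition dealt with one functional, which was total on all of $[\mathcal T]$ and continuous. A general reduction $Y\le_hf$ comes from one of infinitely many relations $Q_e$, need not produce a total output for other oracles, and depends on the whole oracle for each bit. The next four sections remove these three conveniences.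

\section{Conditions}\label{sec:conditions}

To treat infinitely many reductions we force with trees, and each tree must keep enough branching for the reductions still to come. The trees have to be hyperarithmetic, since the sets $D_n$ are read off them. This prevents us from building the DNC requirement into the trees: the leftmost path of a hyperarithmetic tree without dead ends is hyperarithmetic, hence not $\Pi^1_1$-DNC. So a condition carries, besides a stem and a tree, a $\Pi^1_1$ set $B$ of \emph{bad} nodes. These stay in the tree, and the promise is only that future stems avoid them. A function $d$ bounds how many children of a node that is not bad can be bad, and the branching has to dwarf $d$.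

For $\sigma\in\mathcal T$, a \emph{$\sigma$-tree} is a hyperarithmetic tree $T\subseteq\mathcal T$ that contains $\sigma$, has no dead ends, and has all its nodes comparable with $\sigma$. For a tree $T$ and $\tau\in T$ let
\[T^\tau=\{\rho\in T:\rho\supseteq\tau\},\qquad T\langle\tau\rangle=\{\rho\in T:\rho\text{ is comparable with }\tau\},\]
and let $c_T(\tau)$ be the number of children of $\tau$ in $T$.

\begin{definition}
Let $K:\omega\to\omega$. A $\sigma$-tree $T$ is \emph{$K$-bushy} if $c_T(\rho)\ge K(|\rho|)$ for all $\rho\in T^\sigma$. It is \emph{$K$-rich} if it is $K$-bushy and, for each $j$, $c_T(\rho)\ge K(|\rho|)^j$ for all but finitely many $\rho\in T^\sigma$.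
\end{definition}

Since $\mathcal T$ has finitely many nodes of each length, ``all but finitely many'' is the same as ``all sufficiently long''. A $K$-rich $\sigma$-tree is $K'$-rich if $K'(k)\le K(k)$ for $k\ge|\sigma|$, and if $T$ is a $K$-rich $\sigma$-tree and $\tau\in T^\sigma$, then $T\langle\tau\rangle$ is a $K$-rich $\tau$-tree.

\begin{definition}\label{def:condition}
A \emph{condition} is a quadruple $p=(\sigma,S,B,d)$, where $S$ is a $\sigma$-tree, $B\subseteq\mathcal T$, and $d:\omega\to\omega$ is hyperarithmetic, such that, with $w_p(k)=A_k\,(d(k)+2)$: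
\begin{itemize}
\item[(C1)] $B$ is $\Pi^1_1$, $B$ is closed under extensions in $\mathcal T$, and $\sigma\notin B$;
\item[(C2)] every $\tau\in S^\sigma\setminus B$ has at most $d(|\tau|)$ children in $S\cap B$;
\item[(C3)] $S$ is $w_p$-rich.
\end{itemize}
We write $p=(\sigma_p,S_p,B_p,d_p)$, and $q\le p$ if $\sigma_q\supseteq\sigma_p$, $S_q\subseteq S_p$, $B_q\supseteq B_p$, and $d_q\ge d_p$ pointwise.
\end{definition}

The relation $\le$ is reflexive and transitive. The weight $w_p$ is the unit in which branching is measured. It dominates both the number of bad children and the number of colors that will be needed: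
\begin{equation}\label{eq:w}
2\le2A_k\le w_p(k),\qquad d(k)+2\le w_p(k).
\end{equation}

\begin{lemma}[Shrinking the tree, extending the stem]\label{lem:stem}
Let $p=(\sigma,S,B,d)$ be a condition.
\begin{itemize}
\item[(a)] If $\tau\in S^\sigma\setminus B$ and $T\subseteq S$ is a $w_p$-rich $\tau$-tree, then $p'=(\tau,T,B,d)$ is a condition, $p'\le p$ and $w_{p'}=w_p$.
\item[(b)] For every $k\ge|\sigma|$ there is $\tau\in S^\sigma\setminus B$ of length $k$, and $(\tau,S\langle\tau\rangle,B,d)$ is a condition below $p$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Clauses (C1) and (C3) are part of the hypothesis, and (C2) holds because $T^\tau\subseteq S^\sigma$ and $T\cap B\subseteq S\cap B$. (b) We have $\sigma\notin B$, and by (C2), (C3) and \eqref{eq:w} each $\tau\in S^\sigma\setminus B$ has at least $w_p(|\tau|)-d(|\tau|)\ge2$ children in $S\setminus B$. Induction on $k$ gives $\tau$, and (a) applies to $T=S\langle\tau\rangle$.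
\end{proof}

The DNC requirement is met once and for all by the first condition. Let
\[B^*=\{\tau\in\mathcal T:\Phi_e(e)=\tau(e)\text{ for some }e<|\tau|\},\qquad p^*=(\emptyset,\mathcal T,B^*,1),\]
where $1$ is the constant function.

\begin{lemma}\label{lem:initial}
$p^*$ is a condition.
\end{lemma}

\begin{proof}
The set $B^*$ is $\Pi^1_1$ because the enumeration $(\Phi_e)$ is uniform; it is closed under extensions and does not contain $\emptyset$. If $\tau\notin B^*$, a child $\tau^\frown a$ is in $B^*$ only if $a=\Phi_{|\tau|}(|\tau|)$, which gives (C2). Finally $w_{p^*}(k)=3A_k$, so a node of length $k$ has $b(k)=w_{p^*}(k)^{k+1}$ children, and $\mathcal T$ is $w_{p^*}$-rich.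
\end{proof}

\section{A dichotomy: secure or exclude}\label{sec:dichotomy}

In Proposition~\ref{prop:warmup} every path had a color. For a relation $Q_e$ the event ``the first $m$ output bits are $y$'' is a $\Pi^1_1$ set of oracles, and these sets need not cover $[\mathcal T]$. We abstract this situation.

\begin{definition}
Let $M\ge1$. An \emph{$M$-family} is a system $\mathfrak X=(\mathcal X_{i,v})_{i<M,\,v\in\omega}$ of uniformly $\Pi^1_1$ subsets of $\omega^\omega$ with $\mathcal X_{i,v}\subseteq\mathcal X_{i,v+1}$. A tree $T$ \emph{secures} $\mathfrak X$ if $[T]\subseteq\mathcal X_{i,v}$ for some $i,v$. A condition $p$ \emph{excludes} $\mathfrak X$ if there is no $r\le p$ such that $S_r$ secures $\mathfrak X$.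
\end{definition}

\begin{example}\label{ex:families}
Fix $e$ and $m$.
\begin{itemize}
\item[(a)] For $y\in\{0,1\}^m$ let $\mathcal Y^e_y=\{f:(k,y(k))\in Q_e^f\text{ for all }k<m\}$. Identifying $\{0,1\}^m$ with $\{i:i<2^m\}$ and letting $v$ be a dummy index, we get a $2^m$-family $\mathfrak Y^{e,m}$. If $Q_e^f$ is the graph of $Y\in2^\omega$, then $f\in\mathcal Y^e_y$ exactly for $y=Y\restriction m$.
\item[(b)] Let $\mathcal Z^{e,m}_v=\{f:(m,a)\in Q_e^f\text{ for some }a\le v\}$. These sets form a $1$-family $\mathfrak Z^{e,m}$. If $Q_e^f$ is the graph of $g\in\omega^\omega$, then $f\in\mathcal Z^{e,m}_v$ exactly for $v\ge g(m)$.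
\end{itemize}
\end{example}

The index $i$ is the color, and fixing it costs a factor $M$ in the branching. The index $v$ ranges over an infinite set but costs nothing: finitely many trees with the same $i$ can be united by taking the largest $v$.

The next lemma replaces the downward coloring. Call a node good if a bushy tree above it secures the family. If many children of a node are good, a majority argument makes the node good. So either the stem is good, or the good nodes satisfy a bound like (C2) and can be declared bad, and then no extension can secure the family any more.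

\begin{lemma}[Dichotomy]\label{lem:dichotomy}
Let $p=(\sigma,S,B,d)$ be a condition, $\mathfrak X$ an $M$-family, and $K$ a hyperarithmetic function such that
\begin{itemize}
\item[(a)] $K(k)\ge w_p(k)$ for all $k\ge|\sigma|$;
\item[(b)] $S$ is $K^+$-rich, where $K^+(k)=A_k(M+1)K(k)$.
\end{itemize}
Then either \textup{(i)} some $K$-bushy $\sigma$-tree $W\subseteq S$ secures $\mathfrak X$, or \textup{(ii)} some $q\le p$ excludes $\mathfrak X$.
\end{lemma}

\begin{proof}
Call $\tau\in S^\sigma$ \emph{good} if some $K$-bushy $\tau$-tree $W\subseteq S$ secures $\mathfrak X$, and let $G$ be the set of good nodes. The statement ``$W$ secures $\mathfrak X$'' reads $\exists i\,\exists v\,\forall f\,(f\in[W]\to f\in\mathcal X_{i,v})$, which is $\Pi^1_1$ in $W$; the other requirements on $W$ are arithmetical in $W,S,K$; and $W$ ranges over HYP. So $G$ is $\Pi^1_1$ by (F2). If $\sigma\in G$, then (i) holds. Assume $\sigma\notin G$.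

\emph{A node $\tau\in S^\sigma\setminus G$ has fewer than $MK(|\tau|)$ good children.} Otherwise choose for each good child $\rho$ a witness $W_\rho$ and $i_\rho,v_\rho$ with $[W_\rho]\subseteq\mathcal X_{i_\rho,v_\rho}$. Some $i$ equals $i_\rho$ for at least $K(|\tau|)$ children $\rho$. Let $W$ be the union of the corresponding finitely many trees $W_\rho$ and $v$ the largest of the corresponding $v_\rho$. Then $W\subseteq S$ is a $\tau$-tree with $c_W(\tau)\ge K(|\tau|)$; a node of $W$ properly extending $\tau$ extends exactly one of these $\rho$ and has the same children in $W$ as in $W_\rho$; and $[W]=\bigcup_\rho[W_\rho]\subseteq\mathcal X_{i,v}$. So $\tau$ is good, a contradiction.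

\emph{The condition $q$.} Let $B'$ be the union of $B$ with the set of all nodes of $\mathcal T$ extending an element of $G$, let $d'(k)=d(k)+MK(k)$, and $q=(\sigma,S,B',d')$. The set $B'$ is $\Pi^1_1$ and closed under extensions. It does not contain $\sigma$: all elements of $G$ extend $\sigma$, and $\sigma\notin B\cup G$. For (C2), let $\tau\in S^\sigma\setminus B'$ and let $\rho\in S\cap B'$ be a child of $\tau$. If $\rho\notin B$, then $\rho$ extends a good node, which is not an initial segment of $\tau$ and hence equals $\rho$. So $\rho\in B\cup G$, and since $\tau\notin B\cup G$ there are at most $d(|\tau|)+MK(|\tau|)$ such $\rho$. For (C3), let $k\ge|\sigma|$. By \eqref{eq:w} and (a), $d(k)+2\le K(k)$, so $d'(k)+2\le(M+1)K(k)$ and $w_q(k)\le K^+(k)$. By (b), $S$ is $w_q$-rich. Thus $q$ is a condition, and $q\le p$.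

\emph{$q$ excludes $\mathfrak X$.} Suppose that $r\le q$ and $S_r$ secures $\mathfrak X$. Then $\sigma_r\in S^\sigma$, and $S_r\subseteq S$ is a $\sigma_r$-tree with
\[c_{S_r}(\rho)\ge w_r(|\rho|)\ge d_r(|\rho|)+2\ge d'(|\rho|)+2\ge K(|\rho|)\qquad(\rho\in S_r^{\sigma_r}).\]
So $\sigma_r$ is good, and $\sigma_r\in G\subseteq B'\subseteq B_r$, contrary to (C1) for $r$.
\end{proof}

The last step is the only place where the clause $d_q\ge d_p$ of the ordering is used. It makes all later trees $K$-bushy, so that $G$, which sees only $K$-bushy witnesses, sees every tree that could occur below $q$. Richness is what leaves room to raise $d$ to $d+MK$. Note that a condition excluding $\mathfrak X$ may have paths in the sets $\mathcal X_{i,v}$; that the generic path is not among them is the content of Lemma~\ref{lem:truth}.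

\section{Fusion}\label{sec:fusion}

We now secure infinitely many families, one for each of a sequence of levels $l_n$, separately above each node of that level. Which family is treated at level $l_n$ may depend on $l_n$, just as $m_n$ did in Proposition~\ref{prop:warmup}.

\begin{definition}\label{def:system}
A \emph{system} $\mathfrak S$ consists of a computable function $m\mapsto M_m$, a sequence of $M_m$-families $\mathfrak X^m=(\mathcal X^m_{i,v})_{i<M_m,\,v\in\omega}$ that is $\Pi^1_1$ uniformly in $m,i,v$, and a computable function $\mu$ with
\begin{equation}\label{eq:mu}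
M_{\mu(n,l)}\le A_l\qquad\text{for all }n,l.
\end{equation}
A condition $q$ \emph{resolves} $\mathfrak S$ if there are a strictly increasing hyperarithmetic sequence $(l_n)$ with $l_n>n$ and a hyperarithmetic map $\tau\mapsto(i_\tau,v_\tau)$ such that
\[[S_q\langle\tau\rangle]\subseteq\mathcal X^{\mu(n,l_n)}_{i_\tau,v_\tau}\qquad\text{for all $n$ and all $\tau\in S_q$ with $|\tau|=l_n$.}\]
\end{definition}

\begin{lemma}[Fusion]\label{lem:fusion}
For every system $\mathfrak S$ and every condition $p$, either \textup{(I)} some $r\le p$ excludes $\mathfrak X^m$ for some $m$, or \textup{(II)} some $q\le p$ resolves $\mathfrak S$.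
\end{lemma}

Three difficulties are new. First, a tree securing a $\Pi^1_1$ set is thinner than the given tree at all levels above the node, not only up to a finite level, so each level is thinned in many rounds. The target branching $K$ of a round must be so small that the current tree is $K^+$-rich, and so large that a $K$-bushy tree is still $w$-rich. If the current branching is $w^{e^2}$ with $e\to\infty$, then $K=w^e$ does both. Second, Lemma~\ref{lem:dichotomy} applies only above nodes outside $B$, and we cannot expect to decide $B$ hyperarithmetically. But ``a securing tree exists above $\tau$'' and ``$\tau\in B$'' are both $\Sigma_1$ events and one of them must happen, so we wait for one; the nodes thus found to be bad form a hyperarithmetic subset of $B$, which can be cut out at the end. Third, the limit tree must be hyperarithmetic, which is what Lemma~\ref{lem:dc} provides.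

\begin{proof}
Assume that (I) fails. Let $p=(\sigma,S,B,d)$ and $w=w_p$. By (C3), $c_S(\rho)\ge w(|\rho|)^2$ for all sufficiently long $\rho\in S$. Extending the stem by Lemma~\ref{lem:stem}(b) keeps $w$ and the failure of (I), so we may assume that $S$ is $w^2$-bushy, and hence $w^2$-rich. We construct $w^2$-rich $\sigma$-trees $S=T_0\supseteq T_1\supseteq\cdots$ and levels $|\sigma|=l_{-1}<l_0<l_1<\cdots$; then $l_n>n$.

\medskip
\noindent\emph{Step 1: round $n$.} Let $T_n$ and $l_{n-1}$ be given. For $k\ge|\sigma|$ let $e_n(k)$ be the largest $e$ such that $c_{T_n}(\rho)\ge w(k)^{e^2}$ for all $\rho\in T_n$ of length $k$; it exists because $e=0$ qualifies, $w(k)\ge2$ and $c_{T_n}(\rho)\le b(k)$. Put $e_n(k)=0$ for $k<|\sigma|$. Since $T_n$ is $w^2$-rich, $e_n(k)\to\infty$ as $k\to\infty$. Let $l_n$ be the least number larger than $l_{n-1}$ with $e_n(k)\ge n+2$ for all $k\ge l_n$, and put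
\[K_n(k)=w(k)^{e_n(k)},\qquad m_n=\mu(n,l_n).\]

\smallskip
\noindent\emph{Claim.} Every $\tau\in T_n$ of length $l_n$ satisfies at least one of:
\begin{itemize}
\item[($\alpha$)] there are a $K_n$-bushy $\tau$-tree $W\subseteq T_n$ and $i,v$ with $[W]\subseteq\mathcal X^{m_n}_{i,v}$;
\item[($\beta$)] $\tau\in B$.
\end{itemize}
Let $\tau\notin B$. By Lemma~\ref{lem:stem}(a), $p'=(\tau,T_n\langle\tau\rangle,B,d)$ is a condition below $p$ with weight $w$. We check the hypotheses of Lemma~\ref{lem:dichotomy} for $p'$, $\mathfrak X^{m_n}$ and $K_n$. Let $k\ge l_n$, $e=e_n(k)\ge2$ and $M=M_{m_n}$. Hypothesis (a) holds since $e\ge1$. By \eqref{eq:mu} and the monotonicity of $A$ we have $M\le A_{l_n}\le A_k$, so \eqref{eq:w} gives $M+1\le2A_k\le w(k)$ and $A_k\le w(k)$. As $e+2\le2e\le e^2$, every $\rho\in T_n$ of length $k$ satisfies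
\[K_n^+(k)=A_k(M+1)K_n(k)\le w(k)^{e+2}\le w(k)^{2e}\le w(k)^{e^2}\le c_{T_n}(\rho).\]
Moreover $K_n^+(k)^j\le w(k)^{2ej}\le w(k)^{e^2}\le c_{T_n}(\rho)$ as soon as $e_n(k)\ge2j$, which holds for all large $k$. This is hypothesis (b). Alternative (ii) of Lemma~\ref{lem:dichotomy} would give (I), so alternative (i) holds, and this is ($\alpha$). The claim is proved.

A \emph{labeling} for round $n$ is a function $a_n$ that assigns to each $\tau\in T_n$ of length $l_n$ either a label $(\alpha,W_\tau,i_\tau,v_\tau)$ with data as in ($\alpha$), or the label $\beta$, the latter only if $\tau\in B$. By the claim a labeling exists, and it is a finite object in $\mathbf L$. Given $a_n$, put $W_\tau=T_n\langle\tau\rangle$ if $\tau$ is labeled $\beta$; this tree is also $K_n$-bushy, since $e^2\ge e$. Let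
\[T_{n+1}=\bigcup\{W_\tau:\tau\in T_n,\ |\tau|=l_n\}.\]
This is a $\sigma$-tree contained in $T_n$ with the following properties.
\begin{itemize}
\item[(P1)] $T_{n+1}$ and $T_n$ have the same nodes of length at most $l_n$, because $T_n$ has no dead ends and $W_\tau$ contains all initial segments of $\tau$.
\item[(P2)] $T_{n+1}\langle\tau\rangle=W_\tau$ for $\tau\in T_n$ of length $l_n$.
\item[(P3)] $c_{T_{n+1}}(\rho)\ge w(k)^{e_n(k)}\ge w(k)^{n+2}$ for $\rho\in T_{n+1}$ of length $k\ge l_n$, by (P2).
\end{itemize}
By (P1), nodes of length less than $l_n$ keep all their children, so they still have at least $w^2$ of them. Together with (P3) and $e_n(k)\to\infty$, this shows that $T_{n+1}$ is $w^2$-rich.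

\medskip
\noindent\emph{Step 2: the construction can be carried out in $\mathbf L$.} Let $s_0=(S,|\sigma|,\emptyset)$, and let $\Theta(n,s,s')$ say that $s=(T_n,l_{n-1},a_{n-1})$ and $s'=(T_{n+1},l_n,a_n)$ are related as in Step 1. The definitions of $e_n,l_n,K_n,m_n$ from $T_n,l_{n-1},w,\mu$, the statement that $W_\tau$ is a $K_n$-bushy $\tau$-tree inside $T_n$, and the definition of $T_{n+1}$ from $T_n$ and $a_n$ are arithmetical, hence $\Delta_0$. The statements $[W_\tau]\subseteq\mathcal X^{m_n}_{i_\tau,v_\tau}$ and $\tau\in B$ are $\Pi^1_1$ with hyperarithmetic arguments, hence $\Sigma_1$ by (F1), and they occur under a quantifier bounded by the domain of $a_n$. So $\Theta$ is $\Sigma_1$ over $\mathbf L$. By Step 1 and induction, every finite run of the construction ends in a $w^2$-rich tree and can be continued. Lemma~\ref{lem:dc} gives a run such that the sequence $(T_n,l_n,a_n)_n$ is in $\mathbf L$. All trees, levels and labels are therefore hyperarithmetic, uniformly in $n$.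

\medskip
\noindent\emph{Step 3: the limit tree.} Let $T_\infty=\bigcap_nT_n$, a hyperarithmetic tree. By (P1) for the rounds $n,n+1,\dots$, the trees $T_\infty$ and $T_n$ have the same nodes of length at most $l_n$. Let $\rho\in T_\infty$ extend $\sigma$, with $|\rho|=k$. If $k<l_0$, then $c_{T_\infty}(\rho)=c_S(\rho)\ge w(k)^2$. If $l_n\le k<l_{n+1}$, the children of $\rho$ have length at most $l_{n+1}$, so $c_{T_\infty}(\rho)=c_{T_{n+1}}(\rho)\ge w(k)^{n+2}$ by (P3).

\medskip
\noindent\emph{Step 4: removing the nodes labeled $\beta$.} A bad node may have only bad children, so deleting just the $\beta$-nodes could create dead ends. We propagate the deletion downward. Let $E_0$ be the set of $\rho\in T_\infty$ that extend a node labeled $\beta$ in some round, let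
\[E_{t+1}=E_t\cup\{\tau\in T_\infty^\sigma:\tau\text{ has more than $d(|\tau|)$ children in }E_t\},\]
and $E=\bigcup_tE_t$. The set $E$ is arithmetical in hyperarithmetic data, hence hyperarithmetic. We have $E_0\subseteq B$, because $B$ is closed under extensions. If $E_t\subseteq B$, a node of $S^\sigma$ with more than $d$ children in $E_t\subseteq S\cap B$ lies in $B$ by (C2), so $E_{t+1}\subseteq B$. Hence $E\subseteq B$, and $\sigma\notin E$. A node $\tau\in T_\infty^\sigma\setminus E$ has at most $d(|\tau|)$ children in $E$: otherwise $d(|\tau|)+1$ of them would lie in one $E_t$, and $\tau\in E_{t+1}$.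

Let $U$ be the set of $\rho\in T_\infty$ that have no initial segment in $E$. It is a hyperarithmetic tree, and $\sigma\in U$ since all elements of $E$ extend $\sigma$ properly. If $\rho\in U^\sigma$ has length $k$, a child of $\rho$ in $T_\infty$ is in $U$ unless it is in $E$, so $c_U(\rho)\ge c_{T_\infty}(\rho)-d(k)\ge c_{T_\infty}(\rho)-w(k)$. For $x\ge2$ and $j\ge1$ we have $x^{j+1}-x^j\ge x^j\ge x$, that is, $x^{j+1}-x\ge x^j$. With Step 3 this gives $c_U(\rho)\ge w(k)$ if $k<l_0$ and $c_U(\rho)\ge w(k)^{n+1}$ if $l_n\le k<l_{n+1}$. So $U$ is a $w$-rich $\sigma$-tree, and $q=(\sigma,U,B,d)$ is a condition below $p$ by Lemma~\ref{lem:stem}(a).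

Let $\tau\in U$ have length $l_n$. Then $\tau\in T_n$ and $\tau\notin E_0$, so $\tau$ received a label $(\alpha,W_\tau,i_\tau,v_\tau)$ in round $n$. By (P2), $U\langle\tau\rangle\subseteq T_{n+1}\langle\tau\rangle=W_\tau$, so $[U\langle\tau\rangle]\subseteq\mathcal X^{m_n}_{i_\tau,v_\tau}$. Thus $q$ resolves $\mathfrak S$.
\end{proof}

\begin{remark}
The bound \eqref{eq:mu} on the number of colors cannot be dropped. Let $M_m=b(m)$, $\mathcal X^m_{i,v}=\{f:f(m)=i\}$ and $\mu(n,l)=l$. No condition excludes $\mathfrak X^m$, since an extension with stem longer than $m$ secures it. And (II) fails: a node $\tau\in S_q$ of length $l_n\ge|\sigma_q|$ has two children in $S_q$, so $[S_q\langle\tau\rangle]$ is contained in no $\mathcal X^{l_n}_{i,v}$.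
\end{remark}

\section{The generic function and the truth lemma}\label{sec:generic}

A system is given by an index of a $\Pi^1_1$ set and indices of two computable functions, so there are countably many systems; list them as $\mathfrak S_1,\mathfrak S_2,\dots$. Put $p_0=p^*$. Given $p_{j-1}$, extend its stem to length at least $j$ by Lemma~\ref{lem:stem}(b) and apply Lemma~\ref{lem:fusion} to the result and $\mathfrak S_j$. This gives conditions $p^*=p_0\ge p_1\ge\cdots$ such that $|\sigma_{p_j}|\ge j$ and
\begin{itemize}
\item[(G1)] for every system $\mathfrak S$, some $p_j$ excludes one of the families of $\mathfrak S$ or resolves $\mathfrak S$.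
\end{itemize}
Write $\sigma_j=\sigma_{p_j}$, $S_j=S_{p_j}$, and let $f=\bigcup_j\sigma_j$. Then $f\in[S_j]$ for every $j$, because $\sigma_{j'}\in S_{j'}\subseteq S_j$ for $j'\ge j$. We also have:
\begin{itemize}
\item[(G2)] if some $S_{j'}$ secures a family $\mathfrak X$, then no $p_j$ excludes $\mathfrak X$.
\end{itemize}
Indeed, for $j''=\max(j,j')$ we have $p_{j''}\le p_j$, and $S_{j''}\subseteq S_{j'}$ secures $\mathfrak X$.

If $f$ lies in an open set, then a long stem shows it, and some $[S_j]$ is contained in that set. For a $\Pi^1_1$ set $\mathcal X$ no finite part of $f$ need witness $f\in\mathcal X$, and we need another argument. Let $R$ be as in (F3), and for $s\in\omega^{<\omega}$ let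
\[\mathcal X_s=\{g\in\omega^\omega:\text{no infinite path of $R^g$ extends }s\}.\]
These sets are $\Pi^1_1$ uniformly in $s$, $\mathcal X_\emptyset=\mathcal X$, and $\mathcal X_s=\bigcap_k\mathcal X_{s^\frown k}$. So $\mathcal X$ unfolds into iterated countable intersections, and the fusion lemma with one color says precisely that a countable intersection is secured unless one of its terms can be excluded. If $\mathcal X$ is never secured, we follow the excluded terms, and they trace an infinite path through $R^f$.

\begin{lemma}[Truth lemma]\label{lem:truth}
If $\mathcal X\subseteq\omega^\omega$ is $\Pi^1_1$ and $f\in\mathcal X$, then $[S_j]\subseteq\mathcal X$ for some $j$.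
\end{lemma}

\begin{proof}
Call $s\in\omega^{<\omega}$ \emph{unsecured} if $[S_j]\not\subseteq\mathcal X_s$ for all $j$. Suppose that the conclusion fails, so that $\emptyset$ is unsecured.

\emph{If $s$ is unsecured, then so is $s^\frown k$ for some $k$.} Consider the system with $M_m=1$, $\mathcal X^m_{0,v}=\mathcal X_{s^\frown m}$ and $\mu(n,l)=n$; the bound \eqref{eq:mu} reads $1\le A_l$. Take $p_j$ as in (G1). If $p_j$ resolved the system, with levels $l_n$, then for every $n$
\[[S_j]=\bigcup\{[S_j\langle\tau\rangle]:\tau\in S_j,\ |\tau|=l_n\}\subseteq\mathcal X_{s^\frown n},\]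
so $[S_j]\subseteq\mathcal X_s$, which is false. Hence $p_j$ excludes $\mathfrak X^k$ for some $k$, and by (G2) $s^\frown k$ is unsecured.

\emph{If $s$ is unsecured, then $s\in R^f$.} Suppose $s\notin R^f$, and let $j=|s|$. Membership of $s$ in $R^g$ depends only on $g\restriction j$, and every $g\in[S_j]$ extends $\sigma_j\supseteq f\restriction j$. So $s\notin R^g$ and therefore $g\in\mathcal X_s$ for all $g\in[S_j]$, and $s$ is not unsecured.

The first statement yields an infinite sequence all of whose initial segments are unsecured, and by the second it is a path through $R^f$. This contradicts $f\in\mathcal X$.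
\end{proof}

\begin{corollary}\label{cor:resolve}
Let $\mathfrak S$ be a system such that $f\in\bigcup_{i,v}\mathcal X^m_{i,v}$ for every $m$. Then some $p_j$ resolves $\mathfrak S$.
\end{corollary}

\begin{proof}
For each $m$ choose $i,v$ with $f\in\mathcal X^m_{i,v}$. By Lemma~\ref{lem:truth} some $S_{j'}$ secures $\mathfrak X^m$, so by (G2) no $p_j$ excludes $\mathfrak X^m$. Now (G1) applies.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $b$ be as in \eqref{eq:params} and $f$ as in Section~\ref{sec:generic}.

\medskip
\noindent\emph{Part (1).} Since $f\in[\mathcal T]$, we have $f(n)<b(n)$ for all $n$. If $f(e)=\Phi_e(e)$, then $\sigma_{e+1}\in B^*\subseteq B_{p_{e+1}}$, because $|\sigma_{e+1}|>e$ and $p_{e+1}\le p^*$. This contradicts (C1).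

\medskip
\noindent\emph{Part (2).} Let $Y\in2^\omega$, $Y\le_hf$. By (F4) the graph of $Y$ is $Q_e^f$ for some $e$. Consider the system with the families $\mathfrak Y^{e,m}$ of Example~\ref{ex:families}(a), $M_m=2^m$ and $\mu(n,l)=u(N_l)+l$. Here $M_{\mu(n,l)}=A_l$, so \eqref{eq:mu} holds. Since $f\in\mathcal Y^e_{Y\restriction m}$ for every $m$, Corollary~\ref{cor:resolve} gives a $p_j$ resolving the system, with levels $l_n>n$ and colors $i_\tau$. Let
\[m_n=u(N_{l_n})+l_n,\qquad D_n=\{i_\tau:\tau\in S_j,\ |\tau|=l_n\}\subseteq\{0,1\}^{m_n}.\]
Both sequences are hyperarithmetic. Since $|D_n|\le N_{l_n}$, $u$ is nondecreasing and $l_n>n$, we get $m_n\ge u(|D_n|)+n$. For $\tau=f\restriction l_n$ we have $f\in[S_j\langle\tau\rangle]\subseteq\mathcal Y^e_{i_\tau}$, so $Y\restriction m_n=i_\tau\in D_n$.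

\medskip
\noindent\emph{Part (3).} Let $g\le_hf$ have graph $Q_e^f$. Consider the system with the families $\mathfrak Z^{e,m}$ of Example~\ref{ex:families}(b), $M_m=1$ and $\mu(n,l)=n$. Since $f\in\mathcal Z^{e,m}_{g(m)}$ for every $m$, some $p_j$ resolves it, with levels $l_n$ and bounds $v_\tau$. The function $h(n)=\max\{v_\tau:\tau\in S_j,\ |\tau|=l_n\}$, a maximum over a finite set, is hyperarithmetic. For $\tau=f\restriction l_n$ we have $f\in\mathcal Z^{e,n}_{v_\tau}$, so $g(n)\le v_\tau\le h(n)$.

Finally suppose $\omega_1^f>\omega_1^{CK}$. Then $\mathcal O\le_hf$ by (F5). Let $g(n)=\Phi_n(n)+1$ if $\Phi_n(n)$ is defined and $g(n)=0$ otherwise. The domain and the graph of $n\mapsto\Phi_n(n)$ are $\Pi^1_1$, hence computable in $\mathcal O$; so $g\le_T\mathcal O$ and $g\le_hf$. But every hyperarithmetic function $h$ is $\Phi_n$ for some $n$, and then $g(n)=h(n)+1>h(n)$. So $g$ is bounded by no hyperarithmetic function, contrary to what was just proved. Hence $\omega_1^f=\omega_1^{CK}$. \qed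

\begin{remark}
The hypotheses on $u$ enter as follows. Computability makes $b$ and the function $\mu$ of part (2) computable. Monotonicity gives $A_{l_n}\le A_k$ for $k\ge l_n$ in Lemma~\ref{lem:fusion} and $u(|D_n|)\le u(N_{l_n})$ in part (2). The inequality $u(x)\ge x$ is used only for the measure estimate in Corollary~\ref{cor:answer} and the remark following it. The bound $b$ is not merely an extra property of $f$: finiteness of the levels of $\mathcal T$ is what bounds $|D_n|$, makes each labeling a finite object, and makes $h(n)$ finite.
\end{remark}

\begin{thebibliography}{9}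

\bibitem{survey}
\emph{Higher Randomness},
\texttt{https://www.lacl.fr/\allowbreak\textasciitilde benoit.monin/\allowbreak ressources/\allowbreak papers/\allowbreak survey\_higher\_randomness.pdf}.

\bibitem{HN}
Hjorth and Nies, \emph{J. London Math. Soc.} 75 (2007).

\bibitem{Mos}
Moschovakis, \emph{Descriptive Set Theory}.

\bibitem{Sacks}
Sacks, \emph{Higher Recursion Theory}.

\end{thebibliography}
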